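
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}{Lemma}

\title{Crossings of adjacent edges do not help\\ in monotone drawings}


\begin{abstract}
In a monotone drawing of an ordered graph the vertices appear from left to right in the given order and every edge is an $x$-monotone curve. We prove that the minimum number of crossings between independent edges, taken over all monotone drawings, equals the minimum total number of crossings. Thus one cannot save crossings of independent edges by allowing adjacent edges to cross for free. The proof reroutes all edges adjacent to a given edge at once. The resulting changes of the independent crossing number, summed over all edges of an optimal drawing, are at most $0$, and the equality case allows the reroutings to be carried out one after another. We also treat edge weights and multigraphs and describe the optimal drawings.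
\end{abstract}

\section{The question}

All graphs are finite, and they are simple until Section~\ref{sec:strong}. An \emph{ordered graph} is a graph $G$ together with a linear order $v_1<v_2<\dots<v_n$ of its vertices. A \emph{monotone drawing} of $G$ is a drawing in the plane such that
\begin{itemize}
\item vertex $v_i$ is a point with $x$-coordinate $x_i$, where $x_1<x_2<\dots<x_n$;
\item every edge is an $x$-monotone curve joining its endpoints, that is, every vertical line meets it in at most one point;
\item no edge passes through a vertex other than its endpoints;
\item any two edges have finitely many common interior points, and each of them is a proper crossing (the two curves change sides there);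
\item no three edges pass through a common crossing point.
\end{itemize}
Two edges are \emph{adjacent} if they share an endpoint and \emph{independent} otherwise. Let $\mathrm{mon\text{-}cr}(G)$ be the minimum, over all monotone drawings of $G$, of the number of crossings between pairs of edges, and let $\mathrm{mon\text{-}cr}_-(G)$ be the minimum, over all monotone drawings, of the number of crossings between pairs of independent edges. Clearly $\mathrm{mon\text{-}cr}_-(G)\le\mathrm{mon\text{-}cr}(G)$. The question whether equality always holds is posed in \cite{source}. We show that it does.

\begin{theorem}\label{thm:main}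
Every ordered graph $G$ has a monotone drawing in which no two adjacent edges cross and in which the number of crossings equals $\mathrm{mon\text{-}cr}_-(G)$. Hence $\mathrm{mon\text{-}cr}(G)=\mathrm{mon\text{-}cr}_-(G)$.
\end{theorem}

A crossing of adjacent edges looks like a waste, and for the total count it is one. Suppose that $e$ and $f$ have the same left endpoint $v$ and cross; let $p$ be their first crossing, and exchange the arcs of $e$ and $f$ between $v$ and $p$. At $p$ the new curves only touch, and a small change near $p$ separates them. Every other edge meets the union of the two curves as often as before, so the total number of crossings has decreased. Hence in a drawing with $\mathrm{mon\text{-}cr}(G)$ crossings adjacent edges never cross.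

This suggests equality, but the exchange proves nothing about $\mathrm{mon\text{-}cr}_-$. Suppose that an edge $q$ is adjacent to $e$, but not to $f$, and crosses the arc of $e$ between $v$ and $p$. This crossing was not counted. After the exchange it lies on $f$, and it is counted. So a drawing might use uncounted crossings to keep the counted ones few, and the question is whether such a drawing can be better than every drawing without adjacent crossings.

Section~\ref{sec:small} presents the two ideas of the proof in small cases. Sections~\ref{sec:pre}--\ref{sec:clean} prove Theorem~\ref{thm:main}, and Section~\ref{sec:strong} contains the stronger versions.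

\section{Two small cases}\label{sec:small}

\paragraph{A path with three edges.}
Take the vertices $1<2<3<4$ and the edges
\[
f=13,\qquad e=14,\qquad q=24 .
\]
Only the pair $\{f,q\}$ is independent. Put vertex $k$ at $(k,0)$ and draw the edges as polygonal lines (Figure~\ref{fig:path}(a)):
\begin{gather*}
e:\ (1,0),(2,1),(3,-1),(4,0);\qquad f:\ (1,0),(2,-1),(3,0);\\
q:\ (2,0),(3,1),(4,0).
\end{gather*}
Over $[2,3]$ the heights of $e,f,q$ at abscissa $t$ are $5-2t$, $t-3$ and $t-2$. So $e$ crosses $q$ at $t=7/3$ and $f$ at $t=8/3$, while $q$ stays above $f$. There are no other crossings, since $e$ is above $f$ over $(1,2)$ and $q$ is above $e$ over $(3,4)$. No crossing is counted.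

Exchanging the arcs of $e$ and $f$ to the left of $8/3$ makes the new $f$ cross $q$ at $7/3$, and this crossing is counted. Suppose we leave $e$ alone and instead reroute $f$. The edge $f$ ends at vertex $3$, which lies above $e$; so ``above $e$'' is the side where $f$ has to be in the end, and over $(1,8/3)$ it is on the wrong side. Let it follow $e$ there, just above it. The new edge $f'$ no longer crosses $e$, but again it crosses $q$ near $7/3$ (Figure~\ref{fig:path}(b)).

The cure is to observe that $q$ also crosses its neighbor $e$, with which it shares the \emph{right} endpoint. Its left endpoint $2$ lies below $e$, so over $(7/3,4)$ it is on the wrong side of $e$. Reroute $q$ at the same time, letting it follow $e$ just below. Now $e$ separates $f'$ from $q'$, and all crossings have disappeared (Figure~\ref{fig:path}(c)). The lesson is to reroute \emph{all} edges that share the left or the right endpoint with $e$ simultaneously.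

\begin{figure}[t]
\centering
\begin{tikzpicture}[x=1.15cm,y=0.75cm]
\begin{scope}
\draw[thick] (1,0)--(2,1)--(3,-1)--(4,0);
\draw[dashed] (1,0)--(2,-1)--(3,0);
\draw[thick,densely dotted] (2,0)--(3,1)--(4,0);
\fill (1,0) circle (1.8pt) node[left] {$1$};
\fill (2,0) circle (1.8pt) node[left] {$2$};
\fill (3,0) circle (1.8pt) node[right] {$3$};
\fill (4,0) circle (1.8pt) node[right] {$4$};
\node at (1.4,0.8) {$e$};
\node at (1.4,-0.8) {$f$};
\node at (3.6,0.8) {$q$};
\node at (2.5,-2) {(a)};
\end{scope}
\begin{scope}[xshift=5cm]
\draw[thick] (1,0)--(2,1)--(3,-1)--(4,0);
\draw[dashed] (1,0)--(2,1.3)--(2.7,-0.08)--(3,0);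
\draw[thick,densely dotted] (2,0)--(3,1)--(4,0);
\fill (1,0) circle (1.8pt) node[left] {$1$};
\fill (2,0) circle (1.8pt) node[left] {$2$};
\fill (3,0) circle (1.8pt) node[right] {$3$};
\fill (4,0) circle (1.8pt) node[right] {$4$};
\node at (3.6,-0.85) {$e$};
\node at (1.4,1.05) {$f'$};
\node at (3.6,0.8) {$q$};
\node at (2.5,-2) {(b)};
\end{scope}
\begin{scope}[xshift=10cm]
\draw[thick] (1,0)--(2,1)--(3,-1)--(4,0);
\draw[dashed] (1,0)--(2,1.3)--(2.7,-0.08)--(3,0);
\draw[thick,densely dotted] (4,0)--(3,-1.3)--(2.3,0.08)--(2,0);
\fill (1,0) circle (1.8pt) node[left] {$1$};
\fill (2,0) circle (1.8pt) node[left] {$2$};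
\fill (3,0) circle (1.8pt) node[right] {$3$};
\fill (4,0) circle (1.8pt) node[right] {$4$};
\node at (1.52,0.08) {$e$};
\node at (1.4,1.05) {$f'$};
\node at (3.65,-1.1) {$q'$};
\node at (2.5,-2) {(c)};
\end{scope}
\end{tikzpicture}
\caption{The path with edges $f=13$ (dashed), $e=14$ (solid) and $q=24$ (dotted); only $f$ and $q$ are independent. (a)~A drawing in which $e$ crosses both $f$ and $q$, while $f$ and $q$ do not cross. (b)~Rerouting only $f$ along $e$ creates a crossing of the independent edges. (c)~Rerouting $f$ above $e$ and $q$ below $e$ at the same time removes all crossings.}
\label{fig:path}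
\end{figure}

\paragraph{Two adjacent edges and averaging.}
Rerouting $f$ along $e$ also changes the crossings of $f$ with edges that have nothing to do with $e$. To see why this does no harm, let $e$ and $f$ have the same left endpoint and suppose that every other edge is independent of both. The right side of $e$ for $f$ is the one on which $f$ lies where the first of the two edges ends; the other side is the wrong one. Take a drawing with the fewest independent crossings, and let $W$ be the set of abscissas over which $f$ is on the wrong side of $e$. When $f$ is rerouted along $e$ over $W$, its crossings over $W$ are replaced by copies of those of $e$, and the independent crossing number changes by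
\[
T=\sum_{h}\bigl(\#\{\text{crossings of }e,h\text{ over }W\}-\#\{\text{crossings of }f,h\text{ over }W\}\bigr),
\]
where $h$ runs over the edges other than $e$ and $f$. Now $f$ is on the wrong side of $e$ exactly where $e$ is on the wrong side of $f$. So rerouting $e$ along $f$ uses the \emph{same} set $W$ and changes the number by $-T$. Neither change can be negative, hence $T=0$: each rerouting is free and removes the crossings between $e$ and $f$.

In general, let an edge $e$ act as the \emph{center} and reroute all edges of the first lesson along it. The contributions of pairs $e,f$ as above cancel when we sum over all centers. What remains are pairs such as $f,q$ in the path, where one edge shares the left endpoint with the center and the other the right endpoint; they do not get worse. So in an optimal drawing every center can be used at no cost. One more point needs care. Using a second center might bring back adjacent crossings removed by the first. The equality case of the averaging argument will exclude this.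

\section{Curves that may overlap}\label{sec:pre}

Rerouted curves run along $e$, so they overlap and are not yet a drawing. To avoid perturbation arguments we allow overlaps and then redraw. The lemma of this section says that redrawing costs nothing.

\paragraph{Conventions.}
Let the vertices be $1<2<\dots<n$. An increasing piecewise linear change of the $x$-coordinate preserves monotone drawings and their crossings, so we assume that vertex $k$ lies on the line $x=k$. An edge $g$ has left endpoint $l(g)$ and right endpoint $r(g)$, $l(g)<r(g)$. An $x$-monotone edge is the graph of a continuous function $\varphi_g$ on $[l(g),r(g)]$.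

A \emph{pre-drawing} $\Phi$ of $G$ consists of points $(k,y_k)$, one for each vertex, and of continuous functions $\varphi_g$ on $[l(g),r(g)]$, one for each edge, such that $\varphi_g(k)=y_k$ for $k\in\{l(g),r(g)\}$ and $\varphi_g(k)\ne y_k$ for $l(g)<k<r(g)$. Otherwise the curves may meet and overlap arbitrarily.

The \emph{common interval} of $g$ and $h$ is the intersection of $[l(g),r(g)]$ and $[l(h),r(h)]$. If it is empty or a single point, put $\mathrm{alt}_\Phi(g,h)=0$. Otherwise let $\mathrm{alt}_\Phi(g,h)$ be the largest $m$ for which there are $t_0<\dots<t_m$ in the common interval at which $\varphi_g-\varphi_h$ is nonzero and alternates in sign. (Put $\mathrm{alt}_\Phi(g,h)=0$ if $\varphi_g-\varphi_h$ vanishes identically, and $\infty$ if there is no largest $m$.) Each $(t_i,t_{i+1})$ contains a zero, so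
\begin{equation}\label{eq:zeros}
\mathrm{alt}_\Phi(g,h)\le \text{number of zeros of }\varphi_g-\varphi_h\text{ in the open common interval.}
\end{equation}

A monotone drawing $D$ is a pre-drawing. In it, the zeros of $\varphi_g-\varphi_h$ in the open common interval are exactly the crossings of $g$ and $h$, and at each of them the sign changes. Hence the number $\mathrm{cr}_D(g,h)$ of crossings equals $\mathrm{alt}_D(g,h)$. For $W\subseteq\mathbb R$ let $\mathrm{cr}_D(g,h;W)$ be the number of crossings with $x$-coordinate in $W$; we drop $D$ when it is clear. If $r(g)=l(h)$, the common interval is a single point and $g,h$ never cross. So adjacent edges can cross only if they share the left or the right endpoint.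

\begin{lemma}\label{lem:redraw}
For every pre-drawing $\Phi$ of $G$ there is a monotone drawing $D$ of $G$ with $\mathrm{cr}_D(g,h)\le\mathrm{alt}_\Phi(g,h)$ for all pairs $g\ne h$.
\end{lemma}

The proof remembers from $\Phi$ only on which side of each vertex each edge passes. This forces some crossings: if $g$ passes above vertex $i$ and $h$ below it, and the reverse holds at vertex $j$, then $g$ and $h$ cross in between. We draw the edges so that only forced crossings occur. When two edges pass a vertex on the same side, we order them by looking ahead to the next place where the vertices distinguish them. If there is none, we look back.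

\begin{proof}
\emph{Forced crossings.} For $l(g)\le k\le r(g)$ let $s_g(k)\in\{-1,0,1\}$ be the sign of $\varphi_g(k)-y_k$. It is $0$ exactly for $k\in\{l(g),r(g)\}$. For edges $g\ne h$ with common interval $[\alpha,\beta]$, $\alpha<\beta$, let $d_k=s_g(k)-s_h(k)$ for $\alpha\le k\le\beta$, and let $\chi(g,h)$ be the number of sign changes in the sequence $(d_\alpha,\dots,d_\beta)$ after its zeros are deleted. For all other pairs put $\chi(g,h)=0$. If $d_k>0$ then $\varphi_g(k)>\varphi_h(k)$, and if $d_k<0$ then $\varphi_g(k)<\varphi_h(k)$. Hence $\chi(g,h)\le\mathrm{alt}_\Phi(g,h)$. We construct $D$ with $\mathrm{cr}_D(g,h)=\chi(g,h)$ for all pairs.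

\emph{The order on the line $x=k$.} Let $P_k=\{g:l(g)<k<r(g)\}$. Assign to $g\in P_k$ the forward word $(s_g(k),s_g(k+1),\dots,s_g(r(g)))$ and the backward word $(s_g(k),s_g(k-1),\dots,s_g(l(g)))$. In each word $0$ occurs only as the last letter, so none of these forward words is a proper prefix of another, and the same is true of backward words. Thus two different words of the same kind differ at a first place. Order $P_k$ lexicographically by the forward words (with $-1<0<1$) and break ties lexicographically by the backward words. If two edges have equal forward words, they have the same right endpoint; since $G$ is simple, their left endpoints differ, and so do their backward words. Hence this is a linear order $<_k$ on $P_k$. All $g$ with $s_g(k)=-1$ precede all $g$ with $s_g(k)=1$.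

\emph{The drawing.} Put vertex $k$ at $(k,0)$. Let the edges of $P_k$ meet the line $x=k$ at distinct nonzero heights that increase in $<_k$, are negative if $s_g(k)=-1$ and positive if $s_g(k)=1$. Between consecutive lines draw straight segments. No edge passes through a vertex other than its endpoints, and two edges meet on a line $x=k$ only if $k$ is an endpoint of both.

Consider the strip $k<x<k+1$. Two segments of the strip cannot share both ends, since $G$ is simple. So they have a common point inside the strip if and only if their orders on the lines $x=k$ and $x=k+1$ are strictly opposite; this point is then unique and a proper crossing. It remains to avoid triple points. The admissible choices of all heights form a nonempty open set $U\subseteq\mathbb R^N$, and which segments cross is the same throughout $U$. Three pairwise crossing segments have distinct left ends, so some left end is not a vertex. If all heights but that of this left end are fixed, at most one value makes the three segments concurrent. Hence the choices for which these three segments are concurrent form a relatively closed subset of $U$ that meets every line in one coordinate direction in at most one point,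 so a set of measure $0$. There are finitely many such triples, so some choice in $U$ gives no triple point, and $D$ is a monotone drawing.

\emph{Counting.} Let $g\ne h$ have common interval $[\alpha,\beta]$ with $\alpha<\beta$; for all other pairs there are no crossings and $\chi(g,h)=0$. For $\alpha\le k\le\beta$ let $\sigma_k$ be the sign of the height of $g$ minus the height of $h$ on the line $x=k$. It is $0$ only if $k$ is an endpoint of both edges; then $k\in\{\alpha,\beta\}$ and $d_k=0$. If $k$ is an endpoint of exactly one of the edges, then $d_k\ne0$ and $\sigma_k=\mathrm{sign}\,d_k$. If $g,h\in P_k$, then by the definition of $<_k$,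
\[
\sigma_k=\mathrm{sign}\,d_j\quad\text{with }j=
\begin{cases}
\text{the smallest } j\ge k \text{ with } d_j\neq 0, &\text{if there is one,}\\
\text{the largest } j\le k \text{ with } d_j\neq 0, &\text{otherwise.}
\end{cases}
\]
This formula holds whenever $\sigma_k\ne 0$. Not all $d_j$ vanish, because $g$ and $h$ do not share both endpoints. So, apart from a possible $0$ at $\alpha$ or at $\beta$, the sequence $\sigma$ arises from the signs of the $d_k$ by replacing each zero by the next nonzero sign, or by the last nonzero sign if there is no next one. Hence there are exactly $\chi(g,h)$ indices $k$ with $\sigma_k\sigma_{k+1}<0$, and this is the number of crossings of $g$ and $h$.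
\end{proof}

Monotone drawings exist: apply the lemma to the pre-drawing with $y_k=0$ and $\varphi_g(t)=(t-l(g))(r(g)-t)$.

\section{Rerouting along an edge}\label{sec:push}

We now define the rerouting with center $e$: every edge that shares the left or the right endpoint with $e$ is made to coincide with $e$ wherever it is on the wrong side of $e$, and all these edges are rerouted at the same time.

Let $D$ be a monotone drawing and let $e$ be an edge, $v=l(e)$, $a=r(e)$. Put
\[
L_e=\{f\ne e: l(f)=v\},\qquad R_e=\{q\neq e: r(q)=a\},
\]
and let $S_e$ be the set of all edges other than $e$ that are in neither $L_e$ nor $R_e$. Since $G$ is simple, $L_e\cap R_e=\emptyset$. By Section~\ref{sec:pre}, edges of $S_e$ that are adjacent to $e$ do not cross it.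

\paragraph{The wrong side.}
Let $f\in L_e$, $b=r(f)$. Then $b\ne a$, and on the line $x=\min(a,b)$ one of the two edges is at an endpoint through which the other does not pass. So the sign $\tau$ of $\varphi_f-\varphi_e$ at $\min(a,b)$ is nonzero. It is the side of $e$ that $f$ has to reach. Let
\[
W(e,f)=\{t\in(v,\min(a,b)):\ \mathrm{sign}(\varphi_f-\varphi_e)(t)=-\tau\}.
\]
For $q\in R_e$, $w=l(q)$, the mirror image of this definition reads: $\tau$ is the (nonzero) sign of $\varphi_q-\varphi_e$ at $\max(v,w)$, and
\[
W(e,q)=\{t\in(\max(v,w),a):\ \mathrm{sign}(\varphi_q-\varphi_e)(t)=-\tau\}.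
\]
(For parallel edges there would be no such $\tau$; this is why multigraphs are treated separately in Section~\ref{sec:strong}.) Exchanging the two edges replaces $\varphi_f-\varphi_e$ and $\tau$ by their negatives. Hence
\begin{equation}\label{eq:sym}
W(e,f)=W(f,e)\quad\text{for }f\in L_e\cup R_e .
\end{equation}
If $e$ and $f$ do not cross, then $\varphi_f-\varphi_e$ has the constant sign $\tau$ on the open common interval, and $W(e,f)=\emptyset$.

\paragraph{The pre-drawing $\Phi^e$.}
For each $f\in L_e\cup R_e$ replace $\varphi_f$ by
\[
\varphi_f'=\varphi_e\ \text{ on }W(e,f),\qquad \varphi_f'=\varphi_f\ \text{ elsewhere,}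
\]
and put $\varphi'_h=\varphi_h$ for all other edges, including $e$. On the common interval of $e$ and $f$ this means
\begin{equation}\label{eq:maxmin}
\varphi_f'=\max(\varphi_e,\varphi_f)\ \text{ if }\tau=+,\qquad \varphi_f'=\min(\varphi_e,\varphi_f)\ \text{ if }\tau=-.
\end{equation}

\begin{lemma}\label{lem:push}
\begin{enumerate}
\item[(a)] $\Phi^e$ is a pre-drawing, and $\mathrm{alt}_{\Phi^e}(e,f)=0$ for all $f\in L_e\cup R_e$.
\item[(b)] Let $f\in L_e\cup R_e$ and $W=W(e,f)$. If $h\notin\{e,f\}$ and $\varphi_h'=\varphi_h$, then
\[
\mathrm{alt}_{\Phi^e}(f,h)\le \mathrm{cr}(f,h)+\mathrm{cr}(e,h;W)-\mathrm{cr}(f,h;W).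
\]
\item[(c)] If $f\in L_e$ and $q\in R_e$, then $\mathrm{alt}_{\Phi^e}(f,q)\le\mathrm{cr}(f,q)$.
\end{enumerate}
\end{lemma}

Part (b) says that $f$ trades its own crossings over $W$ for those of $e$. Part (c) is the lesson of the three-edge path.

\begin{proof}
(a) On the common interval of $e$ and $f$, $\varphi_f'$ is a maximum or minimum of two continuous functions. At the end of the common interval that is a common endpoint of $e$ and $f$, both functions have the required value. At the other end $\varphi_f-\varphi_e$ has sign $\tau$, so $\varphi_f'=\varphi_f$ there. Hence $\varphi'_f$ is continuous and has the correct values at $l(f)$ and $r(f)$. At a vertex $k$ with $l(f)<k<r(f)$, either $\varphi_f'(k)=\varphi_f(k)\neq y_k$, or $k\in W(e,f)$ and $\varphi_f'(k)=\varphi_e(k)$; in the latter case $v<k<a$, so again this value is not $y_k$. Thus $\Phi^e$ is a pre-drawing. By \eqref{eq:maxmin}, $\varphi'_f-\varphi_e$ takes no values of sign $-\tau$ on the common interval, so $\mathrm{alt}_{\Phi^e}(e,f)=0$.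

(b) Let $t$ be a zero of $\varphi_f'-\varphi_h$ in the open common interval of $f$ and $h$. If $t\in W$, then $\varphi_e(t)=\varphi_h(t)$ and $t$ is interior to the domains of $e$ and $h$, so $t$ is the abscissa of a crossing of $e$ and $h$ over $W$. If $t\notin W$, it is the abscissa of a crossing of $f$ and $h$ not over $W$. So there are at most $\mathrm{cr}(e,h;W)+\mathrm{cr}(f,h)-\mathrm{cr}(f,h;W)$ zeros, and \eqref{eq:zeros} applies.

(c) Let $b=r(f)$ and $w=l(q)$. If the common interval of $f$ and $q$ is empty or a single point, there is nothing to prove. Otherwise it is $[\max(v,w),\min(a,b)]$, which lies in the common interval of $e,f$ and in that of $e,q$. So \eqref{eq:maxmin} applies on it to both $f$ and $q$. If one of $\varphi'_f,\varphi_q'$ is a maximum and the other a minimum, then $\varphi_e$ separates them and $\mathrm{alt}_{\Phi^e}(f,q)=0$. Let both be maxima. If $\max(\varphi_e,\varphi_f)>\max(\varphi_e,\varphi_q)$ at $t$, then $\varphi_f(t)>\varphi_e(t)$, so the left side is $\varphi_f(t)$ and $\varphi_f(t)>\varphi_q(t)$. The same holds with $f$ and $q$ exchanged. So wherever $\varphi_f'-\varphi_q'$ is nonzero, it has the sign of $\varphi_f-\varphi_q$, and $\mathrm{alt}_{\Phi^e}(f,q)\le\mathrm{alt}_D(f,q)=\mathrm{cr}(f,q)$.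 If both are minima, reflect the picture in a horizontal line.
\end{proof}

For a monotone drawing $D$ and an edge $e$ let $D^e$ be any drawing obtained from $\Phi^e$ by Lemma~\ref{lem:redraw}, so that $\mathrm{cr}_{D^e}(g,h)\le\mathrm{alt}_{\Phi^e}(g,h)$ for all pairs.

\section{Averaging over the center}\label{sec:avg}

Call a drawing $D$ \emph{optimal} if it has $\mathrm{mon\text{-}cr}_-(G)$ crossings between independent edges. For an optimal $D$ and an edge $e$ put
\[
\Delta_e=\sum_{\{g,h\}\text{ independent}}\bigl(\mathrm{alt}_{\Phi^e}(g,h)-\mathrm{cr}(g,h)\bigr).
\]
The drawing $D^e$ has at most $\mathrm{mon\text{-}cr}_-(G)+\Delta_e$ independent crossings. Hence $\Delta_e\ge0$ for every $e$. We show that the sum of the $\Delta_e$ is at most $0$.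

\begin{lemma}\label{lem:avg}
Let $D$ be optimal. Then $\Delta_e=0$ for every edge $e$. Moreover, $\mathrm{alt}_{\Phi^e}(f,q)=\mathrm{cr}(f,q)$ for every $e$ and all independent $f\in L_e$, $q\in R_e$.
\end{lemma}

\begin{proof}
For edges $e,f$ with a common left endpoint or a common right endpoint and $h\notin\{e,f\}$ let
\[
T_h(e,f)=\mathrm{cr}(e,h;W(e,f))-\mathrm{cr}(f,h;W(e,f)).
\]
By \eqref{eq:sym}, $T_h(f,e)=-T_h(e,f)$.

\emph{One center.} Consider the independent pairs of edges. Those inside $S_e\cup\{e\}$ keep their curves and contribute $0$ to $\Delta_e$. Pairs inside $L_e$, pairs inside $R_e$, and pairs of $e$ with an edge of $L_e\cup R_e$ are adjacent and do not occur. The remaining pairs consist of an edge of $L_e\cup R_e$ and an edge of $S_e$, or of an edge of $L_e$ and an edge of $R_e$. For the first kind we use Lemma~\ref{lem:push}(b) and obtain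
\begin{equation}\label{eq:center}
\Delta_e\le\sum_{f\in L_e\cup R_e}\ \sum_{\substack{h\in S_e\\ h,f\text{ indep.}}}T_h(e,f)\;+\sum_{\substack{f\in L_e,\ q\in R_e\\ \text{indep.}}}\bigl(\mathrm{alt}_{\Phi^e}(f,q)-\mathrm{cr}(f,q)\bigr).
\end{equation}
All terms on the right are finite, those of the second sum by Lemma~\ref{lem:push}(c).

\emph{All centers.} Sum \eqref{eq:center} over all $e$. We claim that the terms $T_h$ cancel. The difficulty is that $h$ ranges over different sets when $e$ and when $f$ is the center. Let $e=(v,a)$ and $f=(v,b)$ share the left endpoint. In the sum for the center $e$, the rerouted edge $f$ contributes $\sum_{h\in A}T_h(e,f)$, and in the sum for the center $f$, the rerouted edge $e$ contributes $\sum_{h\in B}T_h(f,e)=-\sum_{h\in B}T_h(e,f)$, where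
\[
A=\{h\in S_e: h,f\text{ independent}\},\qquad B=\{h\in S_f: h,e\text{ independent}\}.
\]
Neither set contains $e$ or $f$. Suppose $h\notin\{e,f\}$ and $T_h(e,f)\ne0$. Then $h$ has a crossing over $W(e,f)\subseteq(v,\min(a,b))$, so $r(h)>v$ and $l(h)<\min(a,b)$. In particular $r(h)\ne v$ and $l(h)\notin\{a,b\}$. Now $h\in A$ means that $l(h)\ne v$ and $r(h)\neq a$ (as $h\in S_e$) and that $l(h),r(h)\notin\{v,b\}$. In view of what we know about $h$, this reduces to
\[
l(h)\ne v\quad\text{and}\quad r(h)\notin\{a,b\},
\]
a condition symmetric in $a$ and $b$. So it also characterizes $h\in B$, and the two contributions cancel. Pairs sharing the right endpoint are handled by the mirror image of this argument under $x\mapsto -x$.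

Consequently
\[
0\le\sum_e\Delta_e\le\sum_e\ \sum_{\substack{f\in L_e,\ q\in R_e\\ \text{indep.}}}\bigl(\mathrm{alt}_{\Phi^e}(f,q)-\mathrm{cr}(f,q)\bigr)\le0,
\]
where every summand of the last sum is at most $0$ by Lemma~\ref{lem:push}(c). As all $\Delta_e$ are nonnegative, they are all $0$, and so are all these summands.
\end{proof}

Since $\Delta_e=0$, \emph{if $D$ is optimal, then $D^e$ is again optimal}.

\section{Removing all adjacent crossings}\label{sec:clean}

Call an edge \emph{clean} in a drawing if it crosses no edge adjacent to it. The step $D\mapsto D^e$ makes $e$ clean. We must see that it does not spoil an edge $c$ that is already clean. The danger is an edge $f$ adjacent to $c$ that is rerouted along $e$ and inherits from $e$ a crossing with $c$. If $c$ is adjacent to $e$, there is no such crossing. If not, then $f$ shares one end with $e$ and the other with $c$; so $e$ and $c$ are in the position of $f$ and $q$ in Lemma~\ref{lem:avg}, with $f$ as the center, and the equality in that lemma decides.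

\begin{lemma}\label{lem:clean}
Let $D$ be optimal. Then $e$ is clean in $D^e$, and every edge that is clean in $D$ is clean in $D^e$.
\end{lemma}

\begin{proof}
An edge adjacent to $e$ that can cross $e$ at all lies in $L_e\cup R_e$, so $e$ is clean in $D^e$ by Lemma~\ref{lem:push}(a).

Let $c\ne e$ be clean in $D$. Then $\varphi_c'=\varphi_c$: this is clear for $c\in S_e$, and for $c\in L_e\cup R_e$ the edge $c$ does not cross $e$, so $W(e,c)=\emptyset$. Let $f\neq c$ share its left or its right endpoint with $c$. We show $\mathrm{alt}_{\Phi^e}(c,f)=0$. If $\varphi_f'=\varphi_f$, in particular if $f=e$, then $\mathrm{alt}_{\Phi^e}(c,f)=\mathrm{cr}(c,f)=0$. Otherwise $f\in L_e\cup R_e$. Let $f\in L_e$; the case $f\in R_e$ is the mirror image. Put $W=W(e,f)$. Since $\mathrm{cr}(f,c)=0$, Lemma~\ref{lem:push}(b) gives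
\[
\mathrm{alt}_{\Phi^e}(f,c)\le\mathrm{cr}(e,c;W),
\]
and it suffices to show $\mathrm{cr}(e,c;W)=0$. If $c$ is adjacent to $e$, then $\mathrm{cr}(e,c)=0$ because $c$ is clean.

Let $c$ be independent of $e$. Then $l(c)\ne l(e)=l(f)$, so $c$ and $f$ share the right endpoint. Thus $e\in L_f$ and $c\in R_f$ are independent. Consider the pre-drawing $\Phi^f$, obtained from the same drawing $D$ with $f$ as the center. In it $c$ is unchanged, since $c$ does not cross $f$, and by \eqref{eq:sym} the edge $e$ is rerouted over $W(f,e)=W$. Lemma~\ref{lem:push}(b) with center $f$, rerouted edge $e$ and third edge $c$ gives, as $\mathrm{cr}(f,c)=0$,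
\[
\mathrm{alt}_{\Phi^f}(e,c)\le\mathrm{cr}(e,c)+\mathrm{cr}(f,c;W)-\mathrm{cr}(e,c;W)=\mathrm{cr}(e,c)-\mathrm{cr}(e,c;W).
\]
But $\mathrm{alt}_{\Phi^f}(e,c)=\mathrm{cr}(e,c)$ by Lemma~\ref{lem:avg}. Hence $\mathrm{cr}(e,c;W)=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $e_1,\dots,e_m$ be the edges of $G$. Start with an optimal drawing and, for $i=1,\dots,m$ in turn, replace the current drawing $D$ by $D^{e_i}$. All drawings are optimal by Lemma~\ref{lem:avg}. By Lemma~\ref{lem:clean} the edges $e_1,\dots,e_i$ are clean after step $i$. In the final drawing all edges are clean, so no two adjacent edges cross, and its total number of crossings is its number of independent crossings, $\mathrm{mon\text{-}cr}_-(G)$. Hence $\mathrm{mon\text{-}cr}(G)\le\mathrm{mon\text{-}cr}_-(G)$, and the reverse inequality is trivial.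
\end{proof}

\section{Weights, multigraphs, and the structure of optimal drawings}\label{sec:strong}

In an ordered \emph{multigraph} parallel edges are allowed; they are regarded as adjacent. Monotone drawings and pre-drawings are defined as before. Given edge weights $\omega_g>0$, let $\mathrm{mon\text{-}cr}^\omega(G)$ be the minimum of $\sum\omega_g\omega_h\,\mathrm{cr}_D(g,h)$ over all monotone drawings $D$, where the sum is over all pairs of edges, and let $\mathrm{mon\text{-}cr}^\omega_-(G)$ be the minimum of the same sum over independent pairs. The minima exist as soon as a drawing exists (see Lemma~\ref{lem:split}): the sums are combinations of finitely many positive numbers with nonnegative integer coefficients, and only finitely many such values lie below a given bound.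

\begin{theorem}\label{thm:strong}
Let $\omega>0$ be edge weights of an ordered multigraph $G$.
\begin{enumerate}
\item[(1)] $\mathrm{mon\text{-}cr}^\omega_-(G)=\mathrm{mon\text{-}cr}^\omega(G)$, and some drawing without adjacent crossings attains this value.
\item[(2)] For any nonnegative penalties $\lambda(g,h)$ on the adjacent pairs, the minimum of
\[
\sum_{\{g,h\}\text{ indep.}}\omega_g\omega_h\,\mathrm{cr}_D(g,h)+\sum_{\{g,h\}\text{ adj.}}\lambda(g,h)\,\mathrm{cr}_D(g,h)
\]
over all monotone drawings $D$ equals $\mathrm{mon\text{-}cr}^\omega(G)$. In particular, it does not matter which adjacent crossings are counted.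
\item[(3)] If $G$ is simple, then in \emph{every} drawing attaining $\mathrm{mon\text{-}cr}^\omega(G)$ no two adjacent edges cross and every two edges cross at most once.
\item[(4)] If $G$ is simple, then \emph{every} drawing attaining $\mathrm{mon\text{-}cr}^\omega_-(G)$ is turned into one of the drawings in {\rm(3)} by the operations $D\mapsto D^e$, applied once for each edge, in any order. All intermediate drawings attain $\mathrm{mon\text{-}cr}^\omega_-(G)$.
\item[(5)] The vertices may be placed at arbitrarily prescribed points $(x_k,y_k)$ with $x_1<\dots<x_n$: every monotone drawing can be transformed into one with these vertices, without changing the number of crossings of any pair of edges.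
\end{enumerate}
\end{theorem}

Positivity of the weights matters in (3): if $G$ consists of two independent edges whose common interval is longer than a point, they can be drawn with two crossings, and these cost nothing if one of the edges has weight $0$.

For multigraphs we need a version of Lemma~\ref{lem:redraw} that splits an edge into parallel copies.

\begin{lemma}\label{lem:split}
Let $G$ be an ordered multigraph, $G_0$ its underlying simple graph and $D_0$ a monotone drawing of $G_0$. Then $G$ has a monotone drawing in which parallel edges do not cross, and in which any two edges from different parallel classes $c\ne c'$ cross at most $\mathrm{cr}_{D_0}(c,c')$ times.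
\end{lemma}

\begin{proof}
Insert a new isolated vertex between any two consecutive vertices, high above all edges, renumber the vertices and change the $x$-coordinate so that vertex $k$ again lies on the line $x=k$. Now no edge joins consecutive vertices. Draw all copies of an edge $c$ of $G_0$ along the curve of $c$. This is a pre-drawing of the enlarged multigraph in which $\mathrm{alt}$ is $0$ for parallel edges and $\mathrm{cr}_{D_0}(c,c')$ for edges from classes $c\ne c'$. Repeat the proof of Lemma~\ref{lem:redraw} with one addition: two edges of $P_k$ whose forward words agree and whose backward words agree are ordered by a fixed numbering of all edges.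

Simplicity was used in that proof three times. First, for the linearity of $<_k$, which now follows from the numbering. Second, for the fact that two segments of a strip do not share both ends; this now holds because no edge joins consecutive vertices. Third, to see that the numbers $d_j$ of a pair $g,h$ with $\alpha<\beta$ do not all vanish. If some $d_j$ is nonzero, then the numbering is not used for $g,h$. Moreover $\sigma_\alpha$ and $\sigma_\beta$ may now both be $0$, if $g$ and $h$ are parallel, but leaving out these two terms does not change the count. If all $d_j$ vanish, then $g$ and $h$ are parallel, $\sigma_k$ is decided by the numbering for all $\alpha<k<\beta$, hence constant, and $g$ and $h$ do not cross, in agreement with $\chi(g,h)=0$. Finally delete the new vertices.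
\end{proof}

In particular every ordered multigraph has a monotone drawing.

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
\emph{{\rm(1)} and {\rm(4)} for simple $G$.} Let $D$ attain $\mathrm{mon\text{-}cr}^\omega_-(G)$ and put
\[
\Delta_e^\omega=\sum_{\{g,h\}\text{ independent}}\omega_g\omega_h\bigl(\mathrm{alt}_{\Phi^e}(g,h)-\mathrm{cr}(g,h)\bigr).
\]
As before, $\Delta^\omega_e\ge0$ by Lemma~\ref{lem:redraw}. Multiplying the weighted form of \eqref{eq:center} by $\omega_e$ we obtain
\[
\omega_e\Delta_e^\omega\le\sum_{f\in L_e\cup R_e}\ \sum_{\substack{h\in S_e\\ h,f\text{ indep.}}}\omega_e\omega_f\omega_h\,T_h(e,f)\;+\sum_{\substack{f\in L_e,\ q\in R_e\\ \text{indep.}}}\omega_e\omega_f\omega_q\bigl(\mathrm{alt}_{\Phi^e}(f,q)-\mathrm{cr}(f,q)\bigr).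
\]
The coefficient $\omega_e\omega_f\omega_h$ is symmetric in $e$ and $f$, and $T_h(f,e)=-T_h(e,f)$. So, summed over all $e$, the terms $T_h$ cancel as in the proof of Lemma~\ref{lem:avg}. The remaining terms are at most $0$. Hence $\sum_e\omega_e\Delta^\omega_e=0$, and since the weights are positive, all $\Delta_e^\omega$ vanish and $\mathrm{alt}_{\Phi^e}(f,q)=\mathrm{cr}(f,q)$ for all independent $f\in L_e$, $q\in R_e$. So the weighted form of Lemma~\ref{lem:avg} holds for $D$, and $D^e$ attains $\mathrm{mon\text{-}cr}^\omega_-(G)$ as well. The proof of Lemma~\ref{lem:clean} uses optimality only through the second statement of Lemma~\ref{lem:avg}, which does not involve the weights. Therefore the operations $D\mapsto D^e$, applied once for each edge in any order, lead through drawings attaining $\mathrm{mon\text{-}cr}^\omega_-(G)$ to one without adjacent crossings. Its total cost is $\mathrm{mon\text{-}cr}^\omega_-(G)\le\mathrm{mon\text{-}cr}^\omega(G)$, so equality holds, and the final drawing attains $\mathrm{mon\text{-}cr}^\omega(G)$.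

\emph{{\rm(1)} for multigraphs.} Let $G_0$ be the underlying simple graph, and let $\Omega_c$ be the total weight of the parallel class $c$. Take any drawing $D$ of $G$. Choose from each class $c$, independently, one representative, the edge $f\in c$ with probability $\omega_f/\Omega_c$. This gives a random drawing of $G_0$. Its $\Omega$-weighted independent crossing sum has expectation
\[
\sum_{\{c,c'\}\text{ indep.}}\Omega_c\Omega_{c'}\sum_{f\in c,\ f'\in c'}\frac{\omega_f}{\Omega_c}\,\frac{\omega_{f'}}{\Omega_{c'}}\,\mathrm{cr}_D(f,f')
=\sum_{\{f,f'\}\text{ indep.}}\omega_f\omega_{f'}\,\mathrm{cr}_D(f,f').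
\]
Some choice does not exceed the expectation, so $\mathrm{mon\text{-}cr}^\Omega_-(G_0)\le\mathrm{mon\text{-}cr}^\omega_-(G)$. Conversely, by the simple case, $G_0$ has a drawing $D_0$ without adjacent crossings and of total cost $\mathrm{mon\text{-}cr}^\Omega_-(G_0)$. In the drawing of $G$ given by Lemma~\ref{lem:split} no adjacent edges cross, and its total cost is at most
\[
\sum_{\{c,c'\}}\ \sum_{f\in c,\ f'\in c'}\omega_f\omega_{f'}\,\mathrm{cr}_{D_0}(c,c')=\sum_{\{c,c'\}}\Omega_c\Omega_{c'}\,\mathrm{cr}_{D_0}(c,c')=\mathrm{mon\text{-}cr}^\Omega_-(G_0),
\]
where the sums are over pairs of different classes. Hence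
\[
\mathrm{mon\text{-}cr}^\omega(G)\le\mathrm{mon\text{-}cr}_-^\Omega(G_0)\le\mathrm{mon\text{-}cr}^\omega_-(G)\le\mathrm{mon\text{-}cr}^\omega(G),
\]
so equality holds throughout, and the drawing of $G$ just constructed attains the common value.

\emph{{\rm(2)}} For every drawing the sum is at least $\mathrm{mon\text{-}cr}_-^\omega(G)=\mathrm{mon\text{-}cr}^\omega(G)$. The drawing from (1) attains this value.

\emph{{\rm(3)}} Let $D$ attain $\mathrm{mon\text{-}cr}^\omega(G)=\mathrm{mon\text{-}cr}^\omega_-(G)$. The independent pairs alone cost at least $\mathrm{mon\text{-}cr}_-^\omega(G)$, so the adjacent pairs cost $0$. As the weights are positive, no adjacent edges cross.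

Suppose that $f$ and $g$ cross at least twice, and let $p_1<p_2$ be the abscissas of two consecutive crossings. The idea is again to compare two opposite reroutings. Put $J=(p_1,p_2)$ and
\[
\delta=\sum_{h\ne f,g}\omega_h\bigl(\mathrm{cr}(g,h;J)-\mathrm{cr}(f,h;J)\bigr).
\]
Let $f$ follow $g$ over $J$. The new function $\varphi_f'$ is continuous, since $\varphi_f=\varphi_g$ at $p_1$ and $p_2$, and it avoids the vertices over $J$ because $g$ does; so we have a pre-drawing. For $h\ne f,g$ every zero of $\varphi_f'-\varphi_h$ in the open common interval comes from a crossing of $g,h$ over $J$ or from a crossing of $f,h$ not over $J$. By \eqref{eq:zeros}, the new value of $\mathrm{alt}(f,h)$ is at most $\mathrm{cr}(f,h)+\mathrm{cr}(g,h;J)-\mathrm{cr}(f,h;J)$. Moreover, $\varphi_f-\varphi_g$ has the same sign just before $p_1$ and just after $p_2$, and $\varphi'_f-\varphi_g$ vanishes on $[p_1,p_2]$ and is unchanged elsewhere; so the new value of $\mathrm{alt}(f,g)$ is $\mathrm{cr}(f,g)-2$. By Lemma~\ref{lem:redraw} there is a drawing whose cost exceeds that of $D$ by at most $\omega_f\delta-2\omega_f\omega_g$. If instead $g$ follows $f$ over $J$, the corresponding bound is $-\omega_g\delta-2\omega_f\omega_g$.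 If $\delta\le0$ the first bound is negative, and if $\delta>0$ the second is. Either way this contradicts the choice of $D$.

\emph{{\rm(5)}} Apply first an increasing piecewise linear change of the $x$-coordinate that puts vertex $k$ on the line $x=x_k$. If the vertices are now at $(x_k,y_k^0)$, apply the map $(x,y)\mapsto(x,y+\lambda(x))$, where $\lambda$ is continuous and piecewise linear with $\lambda(x_k)=y_k-y_k^0$. Both maps take monotone drawings to monotone drawings and preserve all crossings.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source}
\emph{Intersection Patterns of Edges in Topological Graphs},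
\texttt{https://infoscience.epfl.ch/\allowbreak record/\allowbreak 174699/\allowbreak files/\allowbreak EPFL\_TH5334.pdf}.
\end{thebibliography}

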